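\title{The regular monotone completion and the injective envelope of a separable C$^*$-algebra}

\begin{abstract}
The regular monotone completion $\overline A$ of a C$^*$-algebra $A$ is the smallest C$^*$-subalgebra of the injective envelope $I(A)$ that contains $A$ and is closed under suprema of bounded increasing nets. We show that $\overline A\neq I(A)$ for the CAR algebra, and that for a nonzero separable C$^*$-algebra $A$ the equality $\overline A=I(A)$ holds if and only if $A$ has an essential ideal of type~I. The obstruction is that every self-adjoint element of $\overline A$ can be squeezed between elements of $A$ at a generic pure state. When $A$ has no essential type~I ideal, we construct an element of $I(A)$ that cannot be squeezed in this way.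
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

An \emph{operator system} is a self-adjoint linear subspace of a unital C$^*$-algebra that contains the unit. A linear map $\theta$ between operator systems is \emph{completely positive} (cp) if $[x_{ij}]\mapsto[\theta(x_{ij})]$ is positive on $n\times n$ matrices for every $n$; completely contractive and completely isometric maps are defined in the same way, and \emph{ucp} means unital and cp. A unital C$^*$-algebra $M$ is \emph{injective} if, whenever $S\subseteq T$ are operator systems with the same unit, every ucp map $S\to M$ extends to a ucp map $T\to M$.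

A unital C$^*$-algebra $A$ has an \emph{injective envelope} $I(A)$ in the sense of Hamana: an injective C$^*$-algebra that contains $A$ as a unital C$^*$-subalgebra and is \emph{rigid}, which means that the only ucp map $I(A)\to I(A)$ that is the identity on $A$ is the identity map. For nonunital $A$ we follow Hamana's convention $I(A)=I(A^+)$, where $A^+$ is the unitization. The algebra $I(A)$ is \emph{monotone complete}: every norm-bounded increasing net of self-adjoint elements has a supremum in $I(A)_{sa}$. A C$^*$-subalgebra $B\subseteq I(A)$ is \emph{monotone closed} if it contains the supremum, taken in $I(A)$, of every norm-bounded increasing net in $B_{sa}$. Hamana's \emph{regular monotone completion} $\overline A$ is the smallest monotone closed C$^*$-subalgebra of $I(A)$ that contains $A$. For separable $A$ it coincides with Wright's regular monotone $\sigma$-completion $\overline A^{\sigma}$.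

Ideals are always closed and two-sided, and an ideal is \emph{essential} if it has nonzero intersection with every nonzero ideal. The local multiplier algebra $M_{\mathrm{loc}}(A)$ is the C$^*$-algebraic direct limit of the multiplier algebras $M(K)$, where $K$ runs over the essential ideals of $A$. There is a chain of inclusions of C$^*$-subalgebras, due to Frank,
\[
A\subseteq M_{\mathrm{loc}}(A)\subseteq M_{\mathrm{loc}}(M_{\mathrm{loc}}(A))\subseteq\overline A\subseteq I(A),
\]
and all inclusions other than the last can be proper. The question posed in \cite{LMA} concerns the last one: \emph{is there a separable C$^*$-algebra $A$ with $\overline A\ne I(A)$, or is $\overline A=I(A)$ for every separable $A$?}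

\subsection{Results}

The CAR algebra $M_{2^\infty}$ is the direct limit of the matrix algebras $M_{2^k}$ under the embeddings $a\mapsto a\otimes 1$.

\begin{theorem}\label{thm:car}
For the CAR algebra $A=M_{2^\infty}$ we have $\overline A\neq I(A)$.
\end{theorem}

A positive element $b\in A$ is \emph{abelian} if $bAb$ is commutative, and $A$ is \emph{of type~I} (or postliminal) if every nonzero quotient of $A$ contains a nonzero abelian element.

\begin{theorem}\label{thm:main}
Let $A\neq0$ be a separable C$^*$-algebra. Then $\overline A=I(A)$ if and only if $A$ has an essential ideal of type~I.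
\end{theorem}

\begin{corollary}\label{cor:simple}
If $A$ is a separable simple C$^*$-algebra that is not isomorphic to the algebra $K(H)$ of compact operators on any Hilbert space $H$, then $\overline A\neq I(A)$. This applies to infinite-dimensional UHF algebras, to $\mathcal O_n$ and to $C^*_r(F_2)$.
\end{corollary}

Theorem~\ref{thm:car} is a special case of Corollary~\ref{cor:simple}. We prove it separately because its proof is short, is exact where the general one needs estimates, and is the model for the general construction.

\subsection{What one would guess}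

The two algebras complete $A$ in different ways: $\overline A$ adds limits of monotone nets, and $I(A)$ adds what is needed to extend cp maps. For unital $A$, the equality $\overline A=I(A)$ holds exactly when $\overline A$ is injective. Indeed, if $\overline A$ is injective, then the identity map of $A$ extends to a ucp map $I(A)\to\overline A\subseteq I(A)$, and this map is the identity by rigidity.

In the simplest noncommutative case equality holds. Let $A=K(H)$ with $H$ separable and infinite dimensional. The algebra $B(H)$ is injective, and it is a rigid extension of $A^+$: a ucp map $\theta$ that fixes $A^+$ satisfies $k\theta(x)=\theta(kx)=kx$ for compact $k$ (fact (C4) in Section~\ref{sec:prelim}), so $\theta(x)=x$. Hence $I(A)=B(H)$ by (C5). If $x\ge0$ and $q_n$ are finite rank projections increasing strongly to $1$, the compact operators $x^{1/2}q_nx^{1/2}$ increase to $x$, so $\overline A=B(H)$ as well.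

For the CAR algebra the same answer looks plausible at first. Let $B\supseteq A=M_{2^\infty}$ be a unital extension. Matrix algebras are injective, so the identity map of $M_{2^k}$ extends to a ucp map $\theta_k:B\to M_{2^k}\subseteq A$. If $A$ acts faithfully on $H$, a pointwise weak$^*$ cluster point of $(\theta_k)$ is a ucp map from $B$ to the weak closure $A''$ that fixes $A$. So with $A''$ in place of $\overline A$ the identity map of $A$ always extends. This argument uses compactness, whereas $\overline A$ only provides limits of \emph{monotone} nets, and the sequences $(\theta_k(b))_k$ have no reason to be monotone. The proof of Theorem~\ref{thm:car} exhibits an extension $B$ for which no ucp map $B\to\overline A$ fixes $A$.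

\subsection{The method}

To separate $\overline A$ from $I(A)$ we need a property of the elements of $\overline A$ and a way to produce elements of $I(A)$ without it.

The property is an analog of Darboux integrability. For $x\in I(A)_{sa}$ and a state $\varphi$ of $A$, approximate $x$ from below and from above by elements of $A$, evaluate $\varphi$, and obtain a lower value $\varphi_*(x)$ and an upper value $\varphi^*(x)$. Section~\ref{sec:generic} shows that for $x\in\overline A_{sa}$ these values agree for a comeager set of pure states $\varphi$.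

Elements of $I(A)$ are produced as images $\theta(x)$ under ucp maps $\theta:B\to I(A)$ that fix $A$. We have no control over $\theta$, except that it preserves linear inequalities with coefficients from $A$. Section~\ref{sec:test} introduces inequalities of this kind, attached to ``test families'' in $A$, which force a gap between lower and upper values. The work is to satisfy countably many of them at once. This is done for the CAR algebra in Section~\ref{sec:car} and in general in Section~\ref{sec:neq}. Section~\ref{sec:typeI} collects facts on type~I ideals and reduces Theorem~\ref{thm:main} to unital algebras, and Section~\ref{sec:eq} proves equality in the presence of an essential type~I ideal.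

\section{Completely positive maps and pure states}\label{sec:prelim}

Inner products are linear in the first variable, $|\xi\rangle\langle\eta|$ is the operator $\zeta\mapsto\langle\zeta,\eta\rangle\xi$, and $P_\eta=|\eta\rangle\langle\eta|$. For a set $C$ of operators on $H$, $\overline{CH}$ is the closed linear span of the vectors $c\xi$. We write $x_i\uparrow x$ if $(x_i)$ is a norm-bounded increasing net of self-adjoint elements with supremum $x$, and $x_i\downarrow x$ for decreasing nets and infima. We use the following standard facts on cp maps.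

\begin{itemize}
\item[(C1)] $B(H)$ is injective (Arveson's extension theorem).
\item[(C2)] A ucp map is completely contractive, and a unital completely contractive map on an operator system is cp. A cp map $\theta$ on a unital C$^*$-algebra has norm $\|\theta(1)\|$.
\item[(C3)] (Schwarz inequality.) If $\theta$ is a ucp map between C$^*$-algebras, then $\theta(x)^*\theta(x)\le\theta(x^*x)$.
\item[(C4)] (Choi.) If $A$ is a unital C$^*$-subalgebra of $B$ and of $B'$, and $\theta:B\to B'$ is ucp with $\theta|_A=\mathrm{id}$, then $\theta(axa')=a\theta(x)a'$ for $a,a'\in A$, $x\in B$.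
\item[(C5)] An injective and rigid extension $M$ of a unital $A$ is isomorphic to $I(A)$ by an isomorphism fixing $A$. Indeed, injectivity gives ucp maps $\alpha:M\to I(A)$ and $\beta:I(A)\to M$ fixing $A$, and they are mutually inverse by rigidity. By (C3), $x^*x\le\beta(\alpha(x)^*\alpha(x))\le\beta\alpha(x^*x)=x^*x$, so $\alpha(x)^*\alpha(x)=\alpha(x^*x)$, and $\alpha$ is multiplicative by polarization.
\item[(C6)] Every net of cp contractions from a C$^*$-algebra into $B(H)$ has a subnet that converges pointwise weak$^*$ to a cp contraction (Tychonoff's theorem and weak$^*$ compactness of balls).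
\end{itemize}

Rigidity is most often used in the following form, which lets us test norms and positivity in $I(A)$ by maps that are only known to behave well on $A$.

\begin{lemma}\label{lem:ess}
Let $A$ be unital and let $\Pi:I(A)\to B(H)$ be a ucp map whose restriction to $A$ is completely isometric. Then $\Pi$ is completely isometric, and $\Pi(z)\ge0$ implies $z\ge0$ for $z\in I(A)_{sa}$.
\end{lemma}

\begin{proof}
The inverse of $\Pi|_A$ is a unital complete isometry on the operator system $\Pi(A)$, hence ucp by (C2). By injectivity it extends to a ucp map $\sigma:B(H)\to I(A)$. The map $\sigma\Pi$ fixes $A$, so $\sigma\Pi=\mathrm{id}$. Both maps are completely contractive, so $\Pi$ is completely isometric, and $\Pi(z)\ge0$ gives $z=\sigma\Pi(z)\ge0$.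
\end{proof}

For unital $A$ let $S(A)$ and $P(A)$ be the sets of states and pure states with the weak$^*$ topology, and let $(\pi_\varphi,H_\varphi,\xi_\varphi)$ be the GNS triple of $\varphi\in S(A)$. We recall:

\begin{itemize}
\item[(P1)] If $A$ is separable, $S(A)$ is compact and metrizable, and $P(A)$, being the set of extreme points, is a $G_\delta$ subset. Hence the Baire category theorem holds in $P(A)$: a comeager subset (one whose complement is a countable union of nowhere dense sets) meets every nonempty open set.
\item[(P2)] A state $\varphi$ is pure if and only if $\pi_\varphi$ is irreducible, and vector states of irreducible representations are pure. An element $a\in A_{sa}$ is positive if $\varphi(a)\ge0$ for all $\varphi\in P(A)$; in particular, for $a\ne0$ some pure state has $\varphi(a^*a)>0$.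
\item[(P3)] If $\varphi$ is pure and $L=\{a:\varphi(a^*a)=0\}$, then $\ker\varphi=L+L^*$.
\item[(P4)] (Kadison transitivity.) Let $\pi$ be an irreducible representation of a C$^*$-algebra $C$ on $H$, let $E\subseteq H$ be finite dimensional and $T\in B(H)$. There is $c\in C$ with $\pi(c)|_E=T|_E$. One can take $c$ self-adjoint if $T$ is, and unitary if $T$ is unitary and $C$ is unital.
\end{itemize}

A C$^*$-subalgebra $C\subseteq A$ is \emph{hereditary} if $cac'\in C$ for all $c,c'\in C$, $a\in A$. Ideals are hereditary, and for $b\in A_+$ the closure $\overline{bAb}$ is a hereditary C$^*$-subalgebra. An ideal of an ideal of $A$ is an ideal of $A$. Finally, we shall use the following elementary fact about tensor products.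

\begin{itemize}
\item[(T)] If $\dim D=d<\infty$ and $V$ is a Hilbert space, every $u\in D\otimes V$ has the form $\sum_{j\le d'}\zeta_j\otimes\theta_j$ with $d'\le d$, $\zeta_j\in D$ and $(\theta_j)$ orthonormal in $V$; if $\dim V\ge d$ one can take $d'=d$. (Write $u=\sum_{s\le d}\omega_s\otimes v_s$ for a basis $(\omega_s)$ of $D$ and take orthonormal vectors $\theta_j$ whose span contains all $v_s$.)
\end{itemize}

\section{Lower and upper values at generic pure states}\label{sec:generic}

In this section $A$ is unital and separable, and $M=I(A)$. For $x\in M_{sa}$ and $\varphi\in S(A)$ put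
\[
\varphi_*(x)=\sup\{\varphi(a):a\in A_{sa},\ a\le x\},\qquad \varphi^*(x)=\inf\{\varphi(a):a\in A_{sa},\ a\ge x\}.
\]
Every state $\psi$ of $M$ that extends $\varphi$ satisfies $\varphi_*(x)\le\psi(x)\le\varphi^*(x)$, so equality of the two values means that $\varphi$ alone determines the value at $x$. Both values are monotone in $x$ and lie in $[-\|x\|,\|x\|]$, and $\varphi_*(-x)=-\varphi^*(x)$. For fixed $x$, the function $\varphi\mapsto\varphi_*(x)$ is a supremum of continuous functions, hence lower semicontinuous, and $\varphi\mapsto\varphi^*(x)$ is upper semicontinuous. Let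
\[
\mathcal R=\{x\in M_{sa}:\ \varphi_*(x)=\varphi^*(x)\text{ for a comeager set of }\varphi\in P(A)\}.
\]

\begin{proposition}\label{prop:generic}
If $A$ is unital and separable, then $\overline A_{sa}\subseteq\mathcal R$.
\end{proposition}

\begin{example}
Exceptional states do occur. Let $A=C[0,1]$, whose pure states are the evaluations $\varphi_t$. Let $a_n(t)=\min\{1,n\max\{0,t-\frac12\}\}$ and $x=\sup_na_n\in\overline A$, so $0\le x\le1$. For $t>\frac12$ we have $a_n(t)=1$ for large $n$, so both values are $1$. For $t<\frac12$ take $a\in A_+$ with $a(t)=0$ and $a=1$ on $[\frac12,1]$; then $a\ge a_n$ for all $n$, so $a\ge x$, and both values are $0$. At $t=\frac12$, continuity and the values just found show that $a\le x$ forces $a(\frac12)\le0$ and $a\ge x$ forces $a(\frac12)\ge1$. So the lower value is $0$ and the upper value is $1$.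
\end{example}

In this example the upper bound $a$ is a continuous function that is small at a given point and large away from it. The first lemma gives the noncommutative substitute. Separability enters through the existence of a strictly positive element.

\begin{lemma}[peaking elements]\label{lem:peak}
Let $\varphi_0\in P(A)$ and let $O\ni\varphi_0$ be open in $P(A)$. There are $b\in A$ with $0\le b\le1$, $\varphi_0(b)=1$, and $\delta\in(0,1]$ such that $\{\chi\in P(A):\chi(b)>1-\delta\}\subseteq O$.
\end{lemma}

\begin{proof}
Let $L=\{a:\varphi_0(a^*a)=0\}$, a closed left ideal. The C$^*$-algebra $L\cap L^*$ is separable, so it has an element $h$ with $0\le h\le1$ such that $h(L\cap L^*)h$ is dense in $L\cap L^*$. Put $b=1-h$. Since $h\in L$, we have $\varphi_0(h)=0$ and $\varphi_0(b)=1$.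

We claim that $\varphi_0$ is the only state with value $1$ at $b$. Let $\chi\in S(A)$ with $\chi(b)=1$. Then $\chi(h^2)\le\chi(h)=0$, so $\chi$ vanishes on $hAh$ by the Cauchy--Schwarz inequality, hence on $L\cap L^*$. For $a\in L$ we have $a^*a\in L\cap L^*$, so $|\chi(a)|^2\le\chi(a^*a)=0$. By (P3), $\chi$ vanishes on $\ker\varphi_0$, and $\chi(1)=\varphi_0(1)$ gives $\chi=\varphi_0$.

Write $O=O'\cap P(A)$ with $O'$ open in $S(A)$. The continuous function $\chi\mapsto\chi(b)$ is less than $1$ on the compact set $S(A)\setminus O'$, hence at most $1-\delta$ there for some $\delta\in(0,1]$.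
\end{proof}

Next we need to conclude inequalities in $M$ from information at generic pure states of $A$. A single state sees too little, but a comeager set can be made invariant under a countable dense group of unitaries, and then it sees entire irreducible representations.

\begin{lemma}\label{lem:positive}
Let $z\in M_{sa}$. Suppose that for all $\varphi$ in a comeager set $\mathcal G\subseteq P(A)$ we have $\psi(z)\ge0$ for every state $\psi$ of $M$ extending $\varphi$. Then $z\ge0$.
\end{lemma}

\begin{proof}
Let $G$ be a countable norm-dense subgroup of the unitary group $U(A)$ and put $\varphi_u=\varphi(u^*\cdot u)$. Each map $\varphi\mapsto\varphi_u$ is a homeomorphism of $P(A)$, so $\mathcal G'=\{\varphi:\varphi_u\in\mathcal G\text{ for all }u\in G\}$ is comeager, hence dense by (P1). For $\varphi\in\mathcal G'$ let $\Pi_\varphi:M\to B(H_\varphi)$ be a ucp extension of $\pi_\varphi$, which exists by (C1). For $u\in G$ the state $m\mapsto\langle\Pi_\varphi(m)\pi_\varphi(u)\xi_\varphi,\pi_\varphi(u)\xi_\varphi\rangle$ extends $\varphi_u\in\mathcal G$, so it is nonnegative at $z$.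 By (P4) the orbit $\pi_\varphi(U(A))\xi_\varphi$ is the unit sphere of $H_\varphi$, so $\pi_\varphi(G)\xi_\varphi$ is dense in the sphere and $\Pi_\varphi(z)\ge0$.

For $0\neq a\in A$ the open set $\{\chi:\chi(a^*a)>0\}$ is nonempty by (P2) and so meets $\mathcal G'$. Thus $\bigoplus_{\varphi\in\mathcal G'}\pi_\varphi$ is a faithful representation, hence completely isometric. Lemma~\ref{lem:ess} applied to $\bigoplus_{\varphi\in\mathcal G'}\Pi_\varphi$ gives $z\ge0$.
\end{proof}

Call a subset of $M_{sa}$ a \emph{monotone class} if it contains $x$ whenever it contains a net with $x_i\uparrow x$ or $x_i\downarrow x$. We show that $\mathcal R$ is a monotone class. If $x_i\uparrow x$, lower bounds for the $x_i$ are lower bounds for $x$, but upper bounds for $x$ have to be built. Moreover, the net may be uncountable, so the comeager sets belonging to the $x_i$ cannot be intersected. Both problems are solved by writing down one element $y\in A$, independent of $i$, and proving $x_i\le y$ for each $i$ separately.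

\begin{lemma}\label{lem:Rclass}
$\mathcal R$ is a monotone class that contains $A_{sa}$.
\end{lemma}

\begin{proof}
For $a\in A_{sa}$ both values equal $\varphi(a)$. Since $\mathcal R=-\mathcal R$, it suffices to treat increasing nets. Let $x_i\uparrow x$ with $x_i\in\mathcal R$, $\|x_i\|\le K$, and let $g(\varphi)=\sup_i\varphi_*(x_i)$. This function is lower semicontinuous and $g(\varphi)\le\varphi_*(x)\le\varphi^*(x)$, so it is enough to show that $\{\varphi\in P(A):g(\varphi)<\varphi^*(x)\}$ is meager. This set is the union, over rationals $s<t$, of the closed sets $\{\varphi:g(\varphi)\le s,\ \varphi^*(x)\ge t\}$. If it is not meager, one of these closed sets contains a nonempty open set $O$. Pick $\varphi_0\in O$, take $b,\delta$ from Lemma~\ref{lem:peak}, and put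
\[
y=s+C(1-b)\in A_{sa},\qquad C=\max\{0,(K-s)/\delta\}.
\]

Fix $i$ and let $\varphi\in P(A)$ satisfy $\varphi_*(x_i)=\varphi^*(x_i)$. If $\varphi\in O$, then $\varphi^*(x_i)=\varphi_*(x_i)\le g(\varphi)\le s\le\varphi(y)$. If $\varphi\notin O$, then $\varphi(b)\le1-\delta$, so $\varphi(y)\ge s+C\delta\ge K\ge\varphi^*(x_i)$. In both cases $\psi(x_i)\le\varphi^*(x_i)\le\psi(y)$ for every extension $\psi$ of $\varphi$, and Lemma~\ref{lem:positive} gives $x_i\le y$. As $i$ was arbitrary, $x\le y$. Hence $\varphi_0^*(x)\le\varphi_0(y)=s<t$, which contradicts $\varphi_0\in O$.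
\end{proof}

This does not yet prove Proposition~\ref{prop:generic}: $\overline A$ is generated by monotone limits \emph{and} algebraic operations, and it is not visible from the definition that $\mathcal R$ is compatible with products. The last lemma, which does not use separability, shows that monotone limits alone already generate $\overline A_{sa}$. Squares are reached through resolvents, because inversion reverses order, and commutators through conjugation by $1+iy$.

\begin{lemma}\label{lem:V}
Let $\mathcal V$ be the smallest monotone class in $M_{sa}$ that contains $A_{sa}$. Then $\mathcal V=\overline A_{sa}$.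
\end{lemma}

\begin{proof}
The set $\overline A_{sa}$ is closed under suprema of bounded increasing nets and, by negation, under infima of bounded decreasing nets, so $\mathcal V\subseteq\overline A_{sa}$. For the converse we show that $\mathcal V+i\mathcal V$ is a C$^*$-subalgebra; its self-adjoint part is $\mathcal V$, so it is then monotone closed and contains $\overline A$.

The maps $x\mapsto-x$, $x\mapsto rx$ ($r>0$), $x\mapsto x+y$ ($y\in M_{sa}$) and $x\mapsto t^*xt$ ($t\in M$ invertible) are bijections of $M_{sa}$ that preserve or reverse order in both directions and preserve boundedness. For such a map $\alpha$, the set $\alpha^{-1}(\mathcal V)$ is a monotone class. Hence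
\begin{equation}\label{eq:principle}
\alpha(A_{sa})\subseteq\mathcal V\quad\text{implies}\quad\alpha(\mathcal V)\subseteq\mathcal V.
\end{equation}

(a) \emph{$\mathcal V$ is a real vector space.} By \eqref{eq:principle}, $\mathcal V$ is invariant under $x\mapsto-x$, $x\mapsto rx$ and $x\mapsto x+a$ for $a\in A_{sa}$. The last fact says that for $y\in\mathcal V$ the map $x\mapsto x+y$ sends $A_{sa}$ into $\mathcal V$, so by \eqref{eq:principle} it sends $\mathcal V$ into $\mathcal V$.

(b) \emph{$\mathcal V$ is norm closed.} Let $x_n\in\mathcal V$ and $\|x_n-x\|\le2^{-n}$. Then $x_{n+1}-x_n\ge-3\cdot2^{-n-1}$, so the sequence $x_n-3\cdot2^{-n}$ is increasing. It converges to $x$ in norm, so its supremum is $x$.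

(c) \emph{$\mathcal V$ is closed under powers.} Let $\mathcal T=\{x\in\mathcal V:x^k\in\mathcal V\text{ for all }k\ge1\}$. Then $A_{sa}\subseteq\mathcal T=-\mathcal T$. Let $x_i\in\mathcal T$, $x_i\uparrow x$, $\|x_i\|\le r$; then $\|x\|\le r$. For $\lambda>r$ we have $(\lambda+x_i)^{-1}=\sum_{k\ge0}(-1)^k\lambda^{-k-1}x_i^k\in\mathcal V$ by (a) and (b). This net is decreasing and bounded below by $(\lambda+x)^{-1}$, so its infimum $w\in\mathcal V$ satisfies $w\ge(\lambda+x)^{-1}$ and is invertible. From $w\le(\lambda+x_i)^{-1}$ we get $w^{-1}\ge\lambda+x_i$ for all $i$, so $w^{-1}\ge\lambda+x$, and $w=(\lambda+x)^{-1}$. Thus $(\lambda+x)^{-1}\in\mathcal V$ for all $\lambda>r$. Since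
\[
x^k=\lim_{\lambda\to\infty}(-1)^k\lambda^{k+1}\Big((\lambda+x)^{-1}-\sum_{j<k}(-1)^j\lambda^{-j-1}x^j\Big)
\]
in norm, induction on $k$ gives $x\in\mathcal T$. So $\mathcal T$ is a monotone class and $\mathcal T=\mathcal V$. Consequently, for $x,y\in\mathcal V$,
\[
x\circ y:=\tfrac12(xy+yx)=\tfrac12\big((x+y)^2-x^2-y^2\big)\in\mathcal V,\qquad yxy=2\,y\circ(y\circ x)-y^2\circ x\in\mathcal V.
\]

(d) \emph{$\mathcal V$ is closed under $(x,y)\mapsto i(xy-yx)$.} Let $\alpha_y(x)=(1-iy)x(1+iy)=x+i(xy-yx)+yxy$; here $1+iy$ is invertible with adjoint $1-iy$. By (a) and (c), for $x,y\in\mathcal V$ the three statements $\alpha_y(x)\in\mathcal V$, $i(xy-yx)\in\mathcal V$ and $\alpha_x(y)\in\mathcal V$ are equivalent. For $a\in A_{sa}$ we have $\alpha_a(A_{sa})\subseteq A_{sa}$, so $\alpha_a(y)\in\mathcal V$ for all $y\in\mathcal V$ by \eqref{eq:principle}. Hence $\alpha_y(A_{sa})\subseteq\mathcal V$, and $\alpha_y(\mathcal V)\subseteq\mathcal V$ by \eqref{eq:principle} again.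

For $x,y\in\mathcal V$ we now have $xy=x\circ y-\frac i2\cdot i(xy-yx)\in\mathcal V+i\mathcal V$. So $\mathcal V+i\mathcal V$ is a $*$-subalgebra, and it is norm closed by (b).
\end{proof}

Proposition~\ref{prop:generic} follows from Lemmas~\ref{lem:Rclass} and~\ref{lem:V}.

\section{Test families}\label{sec:test}

We now look for inequalities that keep an element out of $\mathcal R$. The idea is to find, near a given pure state, two regions of $A$ that a given element of $A$ cannot tell apart, and to require that $x$ be close to $1$ on one of them and close to $0$ on the other. The requirement is imposed only on average over many orthogonal copies, so that it leaves room for further requirements.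

\begin{definition}\label{def:test}
Let $A$ be a unital C$^*$-algebra. A \emph{test family of size $L$} is a tuple $v=(v_1,\dots,v_{2L})$ in $A$ such that $v_i^*v_j=\delta_{ij}h$ for an element $h$ with $\|h\|=1$, and $\sum_iv_iv_i^*\le1$. For a unital $*$-homomorphism $\pi:A\to B$ and $x\in B$ put
\[
R_v^+(x)=\frac1L\sum_{i\le L}\pi(v_i)^*x\,\pi(v_i),\qquad R_v^-(x)=\frac1L\sum_{i>L}\pi(v_i)^*x\,\pi(v_i).
\]
The map $\pi$ is suppressed from the notation; if $A\subseteq B$ it is the inclusion. We say that $v$ \emph{splits} $x\in B_{sa}$ \emph{with error $\kappa$} if $R_v^+(1-x)\le\kappa$ and $R_v^-(x)\le\kappa$.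
\end{definition}

The $v_i$ are contractions, since $\|v_i\|^2=\|h\|$, and $R_v^\pm$ are positive linear maps with $R_v^\pm(1)=\pi(h)$.

\begin{lemma}\label{lem:test}
Let $v$ be a test family of size $L$ in the unital C$^*$-algebra $A$.
\begin{itemize}
\item[(a)] Let $A\subseteq B$ unitally and let $\theta:B\to I(A)$ be ucp with $\theta|_A=\mathrm{id}$. If $v$ splits $x\in B_{sa}$ with error $\kappa$, then $v$ splits $\theta(x)$ with error $\kappa$.
\item[(b)] Suppose that $v$ splits $x\in I(A)_{sa}$ with error $\kappa$, and let $a\in A_{sa}$, $c\in\mathbb R$. If $a\ge x$ and $v_i^*av_i\le ch$ for all $i$, then $c\ge1-\kappa$. If $a\le x$ and $v_i^*av_i\ge ch$ for all $i$, then $c\le\kappa$.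
\item[(c)] If $\pi$ is a unital representation of $A$ on $H$ and $p\in B(H)$ is a projection of finite rank, then $\|R_v^\pm(p)\|\le\operatorname{rank}(p)/L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (C4), $\theta(R_v^\pm(y))=R_v^\pm(\theta(y))$, and $\theta$ is positive and unital.

(b) In the first case $(1-c)h\le R_v^+(1-a)\le R_v^+(1-x)\le\kappa$, and in the second case $ch\le R_v^-(a)\le R_v^-(x)\le\kappa$. Evaluate at a state with value $1$ at $h$.

(c) A positive operator has norm at most its trace, and
\[
\operatorname{Tr}R_v^\pm(p)\le\frac1L\sum_{i\le2L}\operatorname{Tr}\big(\pi(v_i)^*p\,\pi(v_i)\big)=\frac1L\operatorname{Tr}\Big(p\,\pi\Big(\sum_iv_iv_i^*\Big)p\Big)\le\frac{\operatorname{rank}(p)}L.\qedhere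
\]
\end{proof}

Part (a) transports the inequalities into $I(A)$, part (b) converts them into a gap between upper and lower values, and part (c) says that a large test family hardly notices a change of $x$ on a subspace of bounded dimension.

\begin{remark}\label{rem:comm}
A commutative algebra has no test families: $h^2=v_1^*v_1v_2^*v_2=(v_1^*v_2)(v_2^*v_1)=0$. The existence of arbitrarily large test families in all small hereditary subalgebras is where the failure of type~I enters (Lemma~\ref{lem:families}).
\end{remark}

\section{The CAR algebra}\label{sec:car}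

\subsection{The first step by hand}

Let $E,E'$ be Hilbert spaces of dimension $8$ with orthonormal bases $\epsilon_1,\dots,\epsilon_8$ and $\epsilon_9,\dots,\epsilon_{16}$, and let $M_{16}=B(E\oplus E')$. The operators $v_i=|\epsilon_i\rangle\langle\epsilon_1|$ form a test family of size $8$ with $h=P_{\epsilon_1}$, and $v_i^*yv_i=\langle y\epsilon_i,\epsilon_i\rangle h$. Scalars $a=c1$ satisfy $v_i^*av_i=ch$, so by Lemma~\ref{lem:test}(b) an element that is split by $v$ with small error cannot be squeezed between two close scalars.

The projection $1_E$ is split with error $0$, but it is useless for the next step. To prevent squeezing between elements of $M_{16}$ we take a unit vector $\zeta\in E\oplus E'$ and a test family $v'$ in a larger algebra $M_{16}\otimes M_{2L}$ with $v'_i=(P_\zeta\otimes1)v'_i$; elements of $M_{16}$ are constant on such a family. If $\zeta\in E$, then $R^-_{v'}(1_E\otimes1)=h'$, so $v'$ does not split $1_E\otimes 1$. The value at $\zeta$ has been decided too early.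

Instead of one projection we keep a whole family,
\[
p(w)=1_E-P_\eta+sP_\eta+s'P_{\eta'},\qquad w=(\eta,s,\eta',s'),
\]
where $\eta\in E$, $\eta'\in E'$ are unit vectors and $s,s'\in\{0,1\}$. Two things hold at once. First, every $p(w)$ is split with error $\frac18$:
\[
R_v^+(1-p(w))=\frac{1-s}8\sum_{i\le8}|\langle\epsilon_i,\eta\rangle|^2h=\frac{1-s}8h,\qquad R_v^-(p(w))=\frac{s'}8h .
\]
Second, nothing has been decided at any single vector $\xi=\xi_1+\xi_2\in E\oplus E'$: if $\xi_1\in\mathbb C\eta$ and $\xi_2\in\mathbb C\eta'$, then $p(w)\xi=\xi$ for $s=s'=1$ and $p(w)\xi=0$ for $s=s'=0$. So at the next step we can use, on most of one half of $\mathbb C^{2L}$, a projection $p(w)$ that fixes $\zeta$, and on most of the other half one that annihilates $\zeta$.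

The family $p$ is one projection in $C(K,M_{16})$, where $K$ is the compact space of parameters $w$. Evaluation at a point of $K$ is a ucp map that fixes $M_{16}$ and sends $p$ into $M_{16}$, so no finite number of steps yields an element outside $A$. We iterate and pass to the limit.

\subsection{The construction}

Let $N_0=1$, $L_n=8N_n$ and $N_{n+1}=2L_nN_n=16N_n^2$. Write $\mathbb C^{N_{n+1}}=\mathbb C^{N_n}\otimes(E_n\oplus E_n')$ with $\dim E_n=\dim E_n'=L_n$, and embed $M_{N_n}$ in $M_{N_{n+1}}$ by $a\mapsto a\otimes1$. The $N_n$ are powers of $2$ tending to infinity, so $A=\overline{\bigcup_nM_{N_n}}$ is the CAR algebra.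

Step $m$ treats one unit vector $\zeta_m\in\mathbb C^{N_m}$, and these vectors have to be dense at every level. For each $n$ fix a dense sequence $(\zeta_{n,j})_{j\ge0}$ in the unit sphere of $\mathbb C^{N_n}$. The map $(n,j)\mapsto m(n,j)=2^n(2j+1)$ is injective and $m(n,j)\ge n$. For $m=m(n,j)$ write $\mathbb C^{N_m}=\mathbb C^{N_n}\otimes\mathbb C^{N_m/N_n}$ and put $\zeta_m=\zeta_{n,j}\otimes e$ for some unit vector $e$. Put $\zeta_0=1\in\mathbb C$.

We define recursively compact metrizable spaces $K_n$ and projections $p_n$ in $B_n=C(K_n,M_{N_n})$ with the property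
\begin{itemize}
\item[$(\mathrm P_n)$] for every $\zeta\in\mathbb C^{N_n}$ there are $s,t\in K_n$ with $p_n(s)\zeta=\zeta$ and $p_n(t)\zeta=0$.
\end{itemize}
Start with $K_0=\{0,1\}$ and $p_0(s)=s$. Given $K_n$ and $p_n$, fix $s^+,s^-\in K_n$ with $p_n(s^+)\zeta_n=\zeta_n$ and $p_n(s^-)\zeta_n=0$. Let $K_{n+1}$ be the compact metrizable space of all $w=(\eta,s,\eta',s')$, where $\eta=(\eta_j)_{j\le N_n}$ is orthonormal in $E_n$, $\eta'=(\eta'_j)_{j\le N_n}$ is orthonormal in $E'_n$, and $s,s'\in K_n^{N_n}$. For $f\in B_n$ define $\beta_n(f)\in B_{n+1}$ by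
\begin{equation}\label{eq:beta}
\begin{aligned}
\beta_n(f)(w)={}&f(s^+)\otimes\Big(1_{E_n}-\sum_jP_{\eta_j}\Big)+\sum_jf(s_j)\otimes P_{\eta_j}\\
&+f(s^-)\otimes\Big(1_{E_n'}-\sum_jP_{\eta_j'}\Big)+\sum_jf(s_j')\otimes P_{\eta'_j}.
\end{aligned}
\end{equation}
The right side is continuous in $w$. The second tensor factors are mutually orthogonal projections with sum $1$, so $\beta_n$ is a unital $*$-homomorphism that sends a constant function $a$ to the constant function $a\otimes1$. It is injective because $s_1$ ranges over all of $K_n$. Put $p_{n+1}=\beta_n(p_n)$. For $n=0$ this is the family $p(w)$ above.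

To verify $(\mathrm P_{n+1})$, let $\xi\in\mathbb C^{N_{n+1}}$. By (T), applied to the components of $\xi$ in $\mathbb C^{N_n}\otimes E_n$ and $\mathbb C^{N_n}\otimes E_n'$, we can write $\xi=\sum_{j\le N_n}\alpha_j\otimes\eta_j+\sum_{j\le N_n}\alpha_j'\otimes\eta_j'$ with $\eta,\eta'$ orthonormal. For any $s,s'$, formula \eqref{eq:beta} gives
\[
p_{n+1}(w)\xi=\sum_jp_n(s_j)\alpha_j\otimes\eta_j+\sum_jp_n(s'_j)\alpha'_j\otimes\eta'_j .
\]
By $(\mathrm P_n)$ we can choose the points so that all $\alpha_j,\alpha'_j$ are fixed, or so that all are annihilated.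

Let $B$ be the direct limit of the system $(B_n,\beta_n)$. The constant functions give a unital embedding $A\subseteq B$, and the $p_n$ define a single projection $p\in B$.

\subsection{Proof of Theorem~\ref{thm:car}}

Fix $m$, and let $\epsilon_1,\dots,\epsilon_{L_m}$ and $\epsilon_{L_m+1},\dots,\epsilon_{2L_m}$ be orthonormal bases of $E_m$ and $E'_m$. Let $q=P_{\zeta_m}$. The operators $v_i=|\zeta_m\otimes\epsilon_i\rangle\langle\zeta_m\otimes\epsilon_1|\in M_{N_{m+1}}$ form a test family $v^{(m)}$ of size $L_m$, with $h=q\otimes P_{\epsilon_1}$ and $\sum_iv_iv_i^*=q\otimes1$.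

\begin{lemma}\label{lem:carsplit}
For every $m$, the family $v^{(m)}$ splits $p\in B$ with error $\frac18$.
\end{lemma}

\begin{proof}
It suffices to prove the two inequalities for $p_{m+1}(w)\in M_{N_{m+1}}$ at each $w\in K_{m+1}$. Since $q(1-p_m(s^+))q=0$ and $qp_m(s^-)q=0$, formula \eqref{eq:beta}, applied to $f=1-p_m$ and $f=p_m$, gives
\[
\begin{aligned}
(q\otimes1_{E_m})(1-p_{m+1}(w))(q\otimes1_{E_m})&=\sum_jq(1-p_m(s_j))q\otimes P_{\eta_j}\le q\otimes\sum_jP_{\eta_j},\\
(q\otimes1_{E'_m})\,p_{m+1}(w)\,(q\otimes1_{E'_m})&=\sum_jqp_m(s'_j)q\otimes P_{\eta'_j}\le q\otimes\sum_jP_{\eta'_j}.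
\end{aligned}
\]
The right sides are projections of rank $N_m$. We have $v_i=(q\otimes1_{E_m})v_i$ for $i\le L_m$ and $v_i=(q\otimes1_{E'_m})v_i$ for $i>L_m$. Lemma~\ref{lem:test}(c) for $M_{N_{m+1}}$ acting on $\mathbb C^{N_{m+1}}$ bounds $R^+(1-p_{m+1}(w))$ and $R^-(p_{m+1}(w))$ by $N_m/L_m=\frac18$.
\end{proof}

By injectivity there is a ucp map $\theta:B\to I(A)$ with $\theta|_A=\mathrm{id}$. Let $x=\theta(p)$. By Lemmas~\ref{lem:carsplit} and~\ref{lem:test}(a), every $v^{(m)}$ splits $x$ with error $\frac18$. We claim that for $a\in A_{sa}$,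
\begin{equation}\label{eq:cargap}
a\ge x\ \Rightarrow\ a\ge\tfrac78,\qquad\qquad a\le x\ \Rightarrow\ a\le\tfrac18 .
\end{equation}
Let first $a\in M_{N_n}$. For $m=m(n,j)$ we have $\zeta_m\otimes\epsilon_i=\zeta_{n,j}\otimes e\otimes\epsilon_i$, so $v_i^*av_i=ch$ for all $i$, with $c=\langle a\zeta_{n,j},\zeta_{n,j}\rangle$. By Lemma~\ref{lem:test}(b), $a\ge x$ gives $c\ge\frac78$ and $a\le x$ gives $c\le\frac18$, and \eqref{eq:cargap} follows by density of $(\zeta_{n,j})_j$. For general $a\in A_{sa}$ and $\varepsilon>0$ take a self-adjoint $a'\in\bigcup_nM_{N_n}$ with $\|a-a'\|\le\varepsilon$. If $a\ge x$, then $a'+\varepsilon\ge x$, so $a'+\varepsilon\ge\frac78$ and $a\ge\frac78-2\varepsilon$. If $a\le x$, then $a'-\varepsilon\le x$, so $a\le\frac18+2\varepsilon$. This proves \eqref{eq:cargap}.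

Thus $\varphi_*(x)\le\frac18$ and $\varphi^*(x)\ge\frac78$ for every state $\varphi$. A comeager subset of $P(A)$ is nonempty by (P1), so $x\notin\mathcal R$, and $x\notin\overline A$ by Proposition~\ref{prop:generic}. \qed

\section{Type I ideals and reduction to unital algebras}\label{sec:typeI}

For an ideal $K$ of $A$ the annihilator $K^\perp=\{a\in A:aK=0\}$ is an ideal with $K\cap K^\perp=0$, and an ideal $I$ with $I\cap K=0$ satisfies $IK=0$. Hence $K$ is essential if and only if $K^\perp=0$.

A C$^*$-algebra is \emph{liminal} if each of its irreducible representations has its image in the compact operators. We use these standard facts \cite[\S\S6.1--6.2]{Ped}: ideals of type~I algebras are of type~I; liminal algebras, in particular algebras all of whose irreducible representations are finite dimensional, are of type~I; and every C$^*$-algebra has a largest ideal of type~I.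

\begin{lemma}\label{lem:abelian}
Let $b\in A_+$.
\begin{itemize}
\item[(a)] If $b$ lies in a hereditary C$^*$-subalgebra $C$ of $A$, then $b$ is abelian in $C$ if and only if it is abelian in $A$.
\item[(b)] If $b\ne0$ is abelian and $I_b$ is the ideal that it generates, then $\pi(I_b)=K(H)$ for every irreducible representation $(\pi,H)$ of $I_b$. In particular $I_b$ is of type~I.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $a\in A$ we have $bab=\lim_nb(b^{1/n}ab^{1/n})b$ with $b^{1/n}ab^{1/n}\in C$, so $\overline{bCb}=\overline{bAb}$, and a set is commutative if and only if its closure is.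

(b) Ideals of $I_b$ are ideals of $A$, so $b$ generates $I_b$ as an ideal of $I_b$; in particular $\pi(b)\neq0$. The algebra $\pi(I_b)$ is weakly dense in $B(H)$ and multiplication is separately weakly continuous, so $\pi(b)B(H)\pi(b)$ is commutative. If $\eta_1,\eta_2$ were linearly independent vectors in the range of $\pi(b)$, this set would contain $|\eta_1\rangle\langle\eta_2|$ and $|\eta_2\rangle\langle\eta_2|$; their product has range $\mathbb C\eta_1$ in one order and range inside $\mathbb C\eta_2$ in the other. So $\pi(b)$ has rank one and $\pi(I_b)\subseteq K(H)$. An irreducible C$^*$-algebra of compact operators is all of $K(H)$.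
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:simple} from Theorem~\ref{thm:main}]
Suppose that $A$ is simple and has an essential type~I ideal. This ideal is nonzero, so it is $A$. Then $A$ has an abelian element $b\neq0$, and $I_b=A$. An irreducible representation of $A$ is faithful by simplicity, so $A\cong K(H)$ by Lemma~\ref{lem:abelian}(b). The listed examples are separable, simple, unital and infinite dimensional, while $K(H)$ is unital only if it is finite dimensional.
\end{proof}

An essential ideal of $A$ has trivial annihilator even in $I(A)$.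

\begin{lemma}\label{lem:E}
Let $A\neq 0$ be unital, let $K$ be an essential ideal of $A$, and let $T\in I(A)$ with $TK=0$. Then $T=0$.
\end{lemma}

\begin{proof}
Represent $I(A)\subseteq B(H)$ faithfully and unitally, and let $e$ be the projection onto $\overline{KH}$. This subspace is invariant under $A$, so $e$ commutes with $A$. The representation $a\mapsto ae$ of $A$ on $eH$ is faithful, since $ae=0$ gives $aK=0$. So $x\mapsto exe$ is a ucp map $I(A)\to B(eH)$ that is completely isometric on $A$, and it is isometric by Lemma~\ref{lem:ess}. From $TK=0$ we get $Te=0$, so $eTe=0$ and $T=0$.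
\end{proof}

\begin{lemma}\label{lem:unital}
Let $A$ be nonzero and nonunital. Then $\overline A=\overline{A^+}$, and $A$ has an essential type~I ideal if and only if $A^+$ does.
\end{lemma}

\begin{proof}
First, $A$ is essential in $A^+$. Let $(a+\lambda)A=0$. If $\lambda\neq0$, then $u=-a/\lambda$ is a left unit of $A$, $u^*$ is a right unit, and $u=uu^*=u^*$ is a unit, which is excluded. So $\lambda=0$ and $aa^*=0$.

Let $(h_\lambda)$ be an increasing approximate unit of $A$, let $s=\sup_\lambda h_\lambda\in\overline A$ and $T=1-s\ge0$. For $k\in A$ we have $0\le k^*Tk\le k^*(1-h_\lambda)k\to0$, so $T^{1/2}k=0$ and $Tk=0$. By Lemma~\ref{lem:E} for the ideal $A$ of $A^+$, $T=0$. So $1\in\overline A$ and $A^+\subseteq\overline A$, which gives $\overline A=\overline{A^+}$.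

Let $K$ be an essential type~I ideal of $A$. It is an ideal of $A^+$, and for a nonzero ideal $I$ of $A^+$ we have $I\cap A\ne0$, hence $I\cap K\neq0$. Conversely, let $K$ be an essential type~I ideal of $A^+$. Then $K\cap A$ is of type~I, being an ideal of $K$, and every nonzero ideal $I$ of $A$ is an ideal of $A^+$, so $0\neq I\cap K\subseteq K\cap A$.
\end{proof}

Since $I(A)=I(A^+)$, it suffices to prove Theorem~\ref{thm:main} for unital $A$. The two implications are Propositions~\ref{prop:eq} and~\ref{prop:neq}.

\section{Algebras with an essential type I ideal}\label{sec:eq}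

\begin{proposition}\label{prop:eq}
Let $A\ne0$ be unital and separable with an essential type~I ideal $J$. Then $\overline A=I(A)$.
\end{proposition}

Let $M=I(A)$. The model is $B(H)$ with an orthonormal basis $(\epsilon_\alpha)$ and a unit vector $\epsilon$: with $e=P_\epsilon$ and $u_\alpha=|\epsilon_\alpha\rangle\langle\epsilon|$, an operator $x$ is recovered from its matrix entries $u_\alpha^*xu_\beta\in\mathbb Ce$. In general we find a projection $e\in\overline A$ such that $Z=e\overline Ae$ is commutative, and partial isometries $u_\alpha\in\overline A$ under $e$ whose ranges fill $1$. The entries of $x\in M$ lie a priori only in $eMe$. We project them to $Z$, which is injective, and use rigidity to see that this changes nothing. Since suprema in $M$ are not limits in any topology at hand, we first need to know that they are compatible with multiplication.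

\begin{lemma}\label{lem:N}
In $M$ the following hold.
\begin{itemize}
\item[(a)] If $x_i\uparrow x$ and $y_i\uparrow y$ over the same index set, then $x_i+y_i\uparrow x+y$.
\item[(b)] If $x_i\uparrow x$ and $t\in M$, then $t^*x_it\uparrow t^*xt$.
\item[(c)] For $s_k,t_k\in M$ $(1\le k\le n)$, the set $\{x\in M_{sa}:\sum_ks_k^*xt_k=0\}$ is a monotone class.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $x+y$ is an upper bound. If $d\ge x_k+y_k$ for all $k$, then $d\ge x_i+y_j$ for all $i,j$ (take $k\ge i,j$). Hence $d-x_i\ge y$ for all $i$, and then $d-y\ge x$.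

(b) Let $w_i=x-x_i\downarrow0$ and $\lambda>\|t\|$. The elements $t\pm\lambda$ are invertible, so $(t\pm\lambda)^*w_i(t\pm\lambda)\downarrow0$, and by (a) the sum of these two nets decreases to $0$. The sum equals $2t^*w_it+2\lambda^2w_i\ge2t^*w_it\ge0$. So every lower bound of the decreasing net $(2t^*w_it)$ is $\le0$, that is, $t^*w_it\downarrow0$.

(c) For $\mu\in\{1,i,-1,-i\}$ put $\Phi_\mu(x)=\sum_k(t_k+\mu s_k)^*x(t_k+\mu s_k)$. Expanding gives $4\sum_ks_k^*xt_k=\sum_\mu\mu\,\Phi_\mu(x)$. For $x=x^*$ each $\Phi_\mu(x)$ is self-adjoint, so $x$ lies in the set if and only if $\Phi_1(x)=\Phi_{-1}(x)$ and $\Phi_i(x)=\Phi_{-i}(x)$. By (a) and (b), each $\Phi_\mu$ preserves suprema of bounded increasing nets, so these equations pass to suprema. The set is symmetric under $x\mapsto-x$, which settles infima.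
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:eq}]
\emph{Step 1: an abelian element that generates an essential ideal.} By Zorn's lemma there is a maximal family $(b_n)$ of norm-one abelian elements of $A$ that generate mutually orthogonal ideals. Orthogonal positive elements of norm one are at distance $1$, so the family is countable by separability; index it by $n\ge1$. Let $K$ be the closure of the sum of these ideals. If $K^\perp\neq0$, then $K^\perp\cap J$ is a nonzero ideal of type~I, so it contains a norm-one element that is abelian in it, hence in $A$ by Lemma~\ref{lem:abelian}(a). The ideal generated by this element lies in $K^\perp$, against maximality. So $K$ is essential. Put $b=\sum_n2^{-n}b_n$, so $0\le b\le1$. Since $b_nAb_m=0$ for $n\neq m$, we have $bab=\sum_n4^{-n}b_nab_n$ and $(bab)(ba'b)=\sum_n16^{-n}(b_nab_n)(b_na'b_n)$, so $b$ is abelian. Since $bb_n=2^{-n}b_n^2$, the ideal generated by $b$ contains all $b_n$ and equals $K$.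

\emph{Step 2: the support projection of $b$.} The sequence $b^{1/n}$ is increasing; let $e=\sup_nb^{1/n}\in\overline A$, so $0\le e\le1$. By Lemma~\ref{lem:N}(b), $b^{1+1/n}\uparrow b^{1/2}eb^{1/2}$, and $b^{1+1/n}\to b$ in norm. So $b^{1/2}(1-e)b^{1/2}=0$, hence $(1-e)^{1/2}b^{1/2}=0$ and $eb=be=b$. Next,
\begin{equation}\label{eq:R}
z\in M,\ zb=0\quad\Longrightarrow\quad ze=0,
\end{equation}
because $zb^{1/n}=0$ ($b^{1/n}$ is a limit of polynomials in $b$ without constant term) and Lemma~\ref{lem:N}(c) applies. With $z=1-e$ we see that $e$ is a projection.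

\emph{Step 3: $Z=e\overline Ae$ is commutative and injective.} Let $x,y\in A_{sa}$, $k\ge1$ and $c=b^{1/2k}$. Approximating $c$ by polynomials without constant term shows that $cxc$ and $cyc$ lie in the commutative algebra $\overline{bAb}$, so $cxc^2yc=cyc^2xc$. Multiplying by $b^{1-1/2k}$ on both sides gives $bxb^{1/k}yb=byb^{1/k}xb$. We apply Lemma~\ref{lem:N}(c) three times. In the middle variable it yields
\begin{equation}\label{eq:comm}
bxeyb-byexb=0
\end{equation}
for $x,y\in A_{sa}$. For fixed $y\in A_{sa}$, the $x\in M_{sa}$ satisfying \eqref{eq:comm} form a monotone class containing $A_{sa}$, so \eqref{eq:comm} holds for $x\in\overline A_{sa}$ by Lemma~\ref{lem:V}. For fixed $x\in\overline A_{sa}$ the same argument in $y$ gives \eqref{eq:comm} for all $x,y\in\overline A_{sa}$. Let $T=exeye-eyexe$, so $T=eTe$ and $bTb=0$. By \eqref{eq:R}, $bT=bTe=0$; then $T^*b=0$, so $T^*=T^*e=0$ by \eqref{eq:R} again. Thus $exe$ and $eye$ commute, and $Z$ is a commutative C$^*$-algebra with unit $e$.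

If $x_i\in Z_{sa}$ and $x_i\uparrow x$ in $M$, then $x\in\overline A$ and $x=exe$ by Lemma~\ref{lem:N}(b), so $x\in Z$. Hence $Z$ is monotone complete. We recall that a commutative unital monotone complete C$^*$-algebra is $C(X)$ with $X$ \emph{Stonean} (compact Hausdorff, and the closure of every open set is open), and that such an algebra is injective. Fix a ucp map $\Phi:eMe\to Z$ with $\Phi|_Z=\mathrm{id}$.

\emph{Step 4: partial isometries.} Let $(u_\alpha)$ be a maximal family of nonzero partial isometries in $\overline A$ with $u_\alpha^*u_\alpha\le e$ and mutually orthogonal range projections $p_\alpha=u_\alpha u_\alpha^*$. For finite index sets $F$ let $p_F=\sum_{\alpha\in F}p_\alpha$, and let $r=1-\sup_Fp_F\in\overline A$. We claim that $r=0$, that is, $p_F\uparrow1$.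

By Lemma~\ref{lem:N}(b), $p_G(1-r)p_G=\sup_Fp_Gp_Fp_G=p_G$, so $p_Grp_G=0$, and $rp_G=0$ as $r\ge0$. By Lemma~\ref{lem:N}(c), $r(1-r)=0$, so $r$ is a projection orthogonal to all $p_\alpha$. Suppose $r\neq0$. If $r\overline Ae=0$, then $rAb=rAeb=0$, so $rK=0$ because $K$ is the closed span of $AbA$; this contradicts Lemma~\ref{lem:E}, and it is here that essentiality is used. So there is $0\neq z\in r\overline Ae$, and $0\neq z^*z\in Z=C(X)$. For small $\varepsilon>0$ the closure of $\{z^*z>\varepsilon\}$ is nonempty and clopen; its indicator function is a projection $0\neq f\in Z$ with $z^*zf\ge\varepsilon f$. Put $u=zf(z^*zf)^{-1/2}\in\overline A$, with the inverse taken in $Zf$. Then $u^*u=f\le e$ and $ru=u$, so $uu^*\le r$, against maximality.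

\emph{Step 5: $p_Gxp_F\in\overline A$ for $x\in M$.} Since $u_\alpha e=u_\alpha$, we have $u_\alpha^*xu_\beta\in eMe$ for $x\in M$, and $u_\alpha^*au_\beta\in Z$ for $a\in\overline A$. Define
\[
\Psi_F(x)=\sum_{\alpha,\beta\in F}u_\alpha\,\Phi(u_\alpha^*xu_\beta)\,u_\beta^*\in\overline A .
\]
This map is cp, as the composition of $x\mapsto[u_\alpha^*xu_\beta]_{\alpha,\beta}$, the entrywise application of $\Phi$, and $[z_{\alpha\beta}]\mapsto\sum u_\alpha z_{\alpha\beta}u_\beta^*$. It satisfies $\Psi_F(a)=p_Fap_F$ for $a\in\overline A$, so $\|\Psi_F\|=\|p_F\|\le1$. For $G\subseteq F$ we have $p_G\Psi_F(x)p_G=\Psi_G(x)$, because $p_Gu_\alpha$ is $u_\alpha$ or $0$ according as $\alpha\in G$ or not.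

To apply rigidity we need a limit of the $\Psi_F$. We take it in $B(H)$ and return to $M$ by injectivity. Let $M\subseteq B(H)$ unitally, let $E:B(H)\to M$ be ucp with $E|_M=\mathrm{id}$, and let $\Psi:M\to B(H)$ be a pointwise weak$^*$ limit of a subnet of $(\Psi_F)$, as in (C6). Let $p\in B(H)$ be the strong limit of the $p_F$; it may differ from $1$, but $E$ does not see the difference. Indeed, $E(p)\ge E(p_F)=p_F$ for all $F$, so $E(p)=1$ by Step~4. For $T\in B(H)$ and $Y=(1-p)T$, (C3) gives $E(Y)E(Y)^*\le E(YY^*)\le\|T\|^2E(1-p)=0$. So $E((1-p)T)=0$ and, taking adjoints, $E(T(1-p))=0$. For $a\in A$ we have $\Psi(a)=pap$ and $a-pap=(1-p)a+pa(1-p)$, so $E\Psi(a)=E(a)=a$. Thus $E\Psi$ is a cp map $M\to M$ that fixes $A\ni1$, and $E\Psi=\mathrm{id}_M$ by rigidity. For $x\in M$, passing to the limit in $F\supseteq G$ gives $p_G\Psi(x)p_G=\Psi_G(x)$, and by (C4)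
\[
p_Gxp_G=p_GE(\Psi(x))p_G=E(p_G\Psi(x)p_G)=\Psi_G(x)\in\overline A .
\]
Hence $p_Gxp_F=p_G(p_{G\cup F}\,x\,p_{G\cup F})p_F\in\overline A$ for all finite $F,G$.

\emph{Step 6: removing the projections.} The net $p_Gxp_G$ is not monotone, so we remove one projection at a time. Let $T\in M$ with $p_GT\in\overline A$ for all $G$. For $\mu\in\{0,1,i\}$ the elements $(T+\mu)^*p_G(T+\mu)=(p_GT+\mu p_G)^*(p_GT+\mu p_G)\in\overline A$ increase to $(T+\mu)^*(T+\mu)$ by Lemma~\ref{lem:N}(b). So $\overline A$ contains $T^*T$, $T^*T+T+T^*+1$ and $T^*T+i(T^*-T)+1$, and therefore $T$. By Step~5 this applies to $T=xp_F$, so $xp_F\in\overline A$ for all $x\in M$ and all $F$. Taking adjoints, $p_Gx\in\overline A$ for all $x\in M$ and all $G$, and a second application gives $x\in\overline A$.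
\end{proof}

\section{Algebras without an essential type I ideal}\label{sec:neq}

\begin{proposition}\label{prop:neq}
Let $A\neq0$ be unital and separable without an essential type~I ideal. Then $\overline A\neq I(A)$.
\end{proposition}

Let $J$ be the largest type~I ideal of $A$. It is not essential, so $I_0=J^\perp$ is a nonzero ideal with $I_0\cap J=0$. \emph{No nonzero element of $I_0$ is abelian}: such an element $b$ would generate a type~I ideal $I_b$ by Lemma~\ref{lem:abelian}(b), and $I_b\subseteq J\cap I_0=0$. Let
\[
P_0=\{\varphi\in P(A):\varphi|_{I_0}\neq0\}.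
\]
This set is open, and it is nonempty by (P2). We shall construct $x\in I(A)_{sa}$ with $\varphi_*(x)\le\frac18$ and $\varphi^*(x)\ge\frac78$ for all $\varphi\in P_0$.

The CAR construction used three features of the decomposition $\mathbb C^{N_{n+1}}=\mathbb C^{N_n}\otimes(E_n\oplus E_n')$: the corner under $P_{\zeta_n}\otimes1$ contains a large test family; elements of $M_{N_n}$ are constant on this corner; and $M_{N_n}$, which contains all earlier test families, acts on the first tensor factor only. The next three lemmas provide these features approximately.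

\subsection{Test families near a pure state}

\begin{lemma}\label{lem:families}
Every nonzero hereditary C$^*$-subalgebra $C$ of $A$ with $C\subseteq I_0$ contains a test family of every size $L$.
\end{lemma}

\begin{proof}
Let $k=2L$. If all irreducible representations of $C$ had dimension less than $k$, then $C$ would be of type~I and would contain a nonzero element abelian in $C$, hence in $A$ by Lemma~\ref{lem:abelian}(a), which is impossible. So there is an irreducible representation $\sigma$ of $C$ on a space with a $k$-dimensional subspace $E$. The set $C_E=\{c\in C:\sigma(c)E\subseteq E,\ \sigma(c^*)E\subseteq E\}$ is a C$^*$-algebra, and $c\mapsto\sigma(c)|_E$ is a $*$-homomorphism $C_E\to B(E)\cong M_k$. It is onto, because by (P4) every self-adjoint operator on $E$ is the restriction of $\sigma(c)$ for a self-adjoint $c$, which then lies in $C_E$.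

Matrix units need not lift, but the C$^*$-algebra $C_0((0,1])\otimes M_k$ is projective: every $*$-homomorphism from it into a quotient of a C$^*$-algebra lifts to a $*$-homomorphism into that algebra \cite[Ch.~10]{Lor}. So evaluation at $1$, as a map $C_0((0,1])\otimes M_k\to M_k$, lifts to a $*$-homomorphism $\iota:C_0((0,1])\otimes M_k\to C_E$. Let $t$ be the identity function on $(0,1]$, and put $v_i=\iota(t\otimes e_{i1})$ and $h=\iota(t^2\otimes e_{11})$. Then $v_i^*v_j=\delta_{ij}h$ and $\sum_iv_iv_i^*=\iota(t^2\otimes1)\le1$. Also $\|h\|\le 1$, and $\|h\|=1$ since $h$ maps to $e_{11}$.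
\end{proof}

Let $O\subseteq P(A)$. We say that a C$^*$-subalgebra $C\subseteq A$ is \emph{localized in $O$} if, for every $a\in A_{sa}$ with $\chi(a)\ge0$ for all $\chi\in O$, we have $k^*ak\ge0$ for all $k\in C$. If $C$ is localized in $O$, it is localized in every larger set. Applying the definition to $a-\alpha$ and $\beta-a$ shows that bounds $\chi(a)\ge\alpha$ or $\chi(a)\le\beta$ on $O$ give $k^*ak\ge\alpha k^*k$ or $k^*ak\le\beta k^*k$. Moreover, for every unital representation $(\pi,H)$ of $A$,
\begin{equation}\label{eq:loc}
\alpha\le\chi(a)\le\beta\ \ (\chi\in O)\quad\Longrightarrow\quad\alpha\|v\|^2\le\langle\pi(a)v,v\rangle\le\beta\|v\|^2\ \ \big(v\in\overline{\pi(C)H}\big):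
\end{equation}
if $(c_\lambda)$ is an approximate unit of $C$, the inequalities hold for the vectors $\pi(c_\lambda)v$, which converge to $v$.

\begin{lemma}\label{lem:local}
Let $\varphi\in P_0$ and let $O\ni\varphi$ be open in $P(A)$. There is a nonzero hereditary C$^*$-subalgebra $C\subseteq I_0$ of $A$ that is localized in $O$.
\end{lemma}

\begin{proof}
Take $b,\delta$ from Lemma~\ref{lem:peak} for $\varphi$ and $O$, and a continuous $f:[0,1]\to[0,1]$ with $f=0$ on $[0,1-\delta/2]$ and $f(1)=1$. Let $C=\overline{f(b)Af(b)}\cap I_0$, a hereditary C$^*$-subalgebra. From $\varphi(1-b)=0$ and $1-b\ge0$ we get $\pi_\varphi(b)\xi_\varphi=\xi_\varphi$, so $\pi_\varphi(f(b))\xi_\varphi=\xi_\varphi$. For $c\in I_0$ with $\varphi(c)\neq0$ we have $f(b)cf(b)\in C$ and $\varphi(f(b)cf(b))=\varphi(c)$, so $C\neq0$.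

Let $k\in C$. Then $k=\lim_nf(b)^{1/n}k$, and $f(b)^{1/n}(b-1+\delta/2)f(b)^{1/n}\ge0$ by functional calculus, so $k^*bk\ge(1-\delta/2)k^*k$. Let $a\in A_{sa}$ be nonnegative at all states in $O$, and let $\chi\in P(A)$. If $\chi(k^*k)>0$, then $\chi'=\chi(k^*\cdot k)/\chi(k^*k)$ is a vector state of $\pi_\chi$, hence pure, and $\chi'(b)\ge1-\delta/2>1-\delta$. So $\chi'\in O$ and $\chi(k^*ak)\ge0$. If $\chi(k^*k)=0$, then $|\chi(k^*ak)|\le\|a\|\chi(k^*k)=0$. By (P2), $k^*ak\ge0$.
\end{proof}

\subsection{An approximate tensor decomposition}

If $C$ is localized in a small neighborhood of $\varphi$, then by \eqref{eq:loc} every unit vector $v\in V=\overline{\pi(C)H}$ looks like the cyclic vector $\xi_\varphi$ to finitely many elements of $A$. So a finite-dimensional part of $H_\varphi$, tensored with $V$, maps almost isometrically into $H$, in \emph{every} representation. A finite-dimensional subspace is not almost invariant in general, so we cut off with a finite rank operator that almost commutes with the given elements.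

\begin{lemma}\label{lem:copy}
Let $\varphi\in P_0$, $\omega=\xi_\varphi$, let $O\ni\varphi$ be open in $P(A)$, let $\mathcal F\subseteq A$ be finite, and let $\delta>0$. There are a finite-dimensional subspace $D_0\subseteq H_\varphi$ and a nonzero hereditary $C\subseteq I_0$ localized in $O$ with the following property. For every unital representation $(\pi,H)$ of $A$, with $V=\overline{\pi(C)H}$, there is a contraction $W:H_\varphi\otimes V\to H$ such that
\begin{itemize}
\item[(i)] the range of $W^*$ lies in $D_0\otimes V$;
\item[(ii)] $\|\pi(a)W-W(\pi_\varphi(a)\otimes1)\|\le\delta$ for $a\in\mathcal F$;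
\item[(iii)] $\|W^*v-\omega\otimes v\|\le\delta\|v\|$ for $v\in V$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The cutoff.} We need a finite rank operator $g$ on $H_\varphi$ with $0\le g\le1$, $g\omega=\omega$ and $\|[\pi_\varphi(a),g]\|\le\delta/2$ for $a\in\mathcal F$. This is a case of Arveson's theorem on quasicentral approximate units, and the argument is short. The space $H_\varphi$ is separable; let $q_k$ be finite rank projections increasing strongly to $1$ with $q_k\omega=\omega$. The commutators $[\pi_\varphi(a),q_k]$ are compact, bounded, and tend to $0$ strongly, so they tend to $0$ against every trace class operator, that is, weakly in $K(H_\varphi)$. By the Hahn--Banach theorem in $\bigoplus_{a\in\mathcal F}K(H_\varphi)$, a convex combination $g$ of the $q_k$ has all commutators of norm at most $\delta/2$.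

\emph{The neighborhood.} Let $D_0=\operatorname{ran}g\ni\omega$, $d=\dim D_0$, $D=D_0+\sum_{a\in\mathcal F}\pi_\varphi(a)D_0$ and $r=\dim D$. Let $\omega_1=\omega,\omega_2,\dots,\omega_r$ be an orthonormal basis of $D$ whose first $d$ vectors span $D_0$. Put $a_1=1$, and by (P4) choose $a_s\in A$ with $\pi_\varphi(a_s)\omega=\omega_s$. For $a\in\mathcal F$ and $s\le d$ put
\[
z_{a,s}=aa_s-\sum_{t\le r}\langle\pi_\varphi(a)\omega_s,\omega_t\rangle a_t .
\]
Then $\varphi(a_t^*a_s)=\delta_{st}$, and $\varphi(z_{a,s}^*z_{a,s})=0$ because $\pi_\varphi(a)\omega_s\in D$ gives $\pi_\varphi(z_{a,s})\omega=0$. Choose $\eta>0$ with $\sqrt{\eta d}\le\delta/2$ and $3r\eta\le\delta$. Let $O'$ be the set of $\chi\in O$ whose values at the real and imaginary parts of all $a_t^*a_s$ and at all $z_{a,s}^*z_{a,s}$ differ from those of $\varphi$ by less than $\eta$. Let $C$ be given by Lemma~\ref{lem:local} for $\varphi$ and $O'$.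

\emph{The map.} Given $(\pi,H)$, define $\Lambda:H_\varphi\otimes V\to H$ by $\Lambda(\omega_s\otimes v)=\pi(a_s)v$ for $s\le r$ and $\Lambda=0$ on $D^\perp\otimes V$. On $D\otimes V\cong V^r$, the $(t,s)$ entry of $\Lambda^*\Lambda-1$ is the compression of $\pi(a_t^*a_s)-\delta_{st}$ to $V$. By \eqref{eq:loc} for $O'$, its real and imaginary parts have norm at most $\eta$. An $r\times r$ operator matrix with entries of norm at most $2\eta$ is a sum of $r$ permuted diagonal matrices, so $\|\Lambda^*\Lambda-1\|\le2r\eta$ on $D\otimes V$. Let $\lambda=(1+2r\eta)^{-1/2}$; then $\|\lambda\Lambda\|\le1$ and $0\le1-\lambda\le r\eta$. Put $W=\lambda\Lambda(g\otimes1)$, a contraction. Property (i) holds since $W^*=\lambda(g\otimes1)\Lambda^*$.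

For $a\in\mathcal F$ and $u=\sum_{s\le d}\omega_s\otimes v_s\in D_0\otimes V$ we have $\pi(a)\Lambda u-\Lambda(\pi_\varphi(a)\otimes1)u=\sum_s\pi(z_{a,s})v_s$. By \eqref{eq:loc}, $\|\pi(z_{a,s})v_s\|^2\le\eta\|v_s\|^2$, so this vector has norm at most $\sqrt\eta\sum_s\|v_s\|\le\sqrt{\eta d}\,\|u\|$. Now (ii) follows from
\[
\pi(a)W-W(\pi_\varphi(a)\otimes1)=\lambda\big(\pi(a)\Lambda-\Lambda(\pi_\varphi(a)\otimes1)\big)(g\otimes1)+\lambda\Lambda\big([\pi_\varphi(a),g]\otimes1\big).
\]
For $v\in V$ we have $\Lambda(\omega\otimes v)=v$, so $\Lambda^*v-\omega\otimes v=(\Lambda^*\Lambda-1)(\omega\otimes v)$ has norm at most $2r\eta\|v\|$. Since $g\omega=\omega$,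
\[
W^*v-\omega\otimes v=\lambda(g\otimes1)(\Lambda^*v-\omega\otimes v)-(1-\lambda)\,\omega\otimes v
\]
has norm at most $3r\eta\|v\|\le\delta\|v\|$, which is (iii).
\end{proof}

\subsection{The induction}

By (P1), $P_0$ has a countable base $(O_n)_{n\ge1}$ of nonempty open sets. Put $\gamma_n=2^{-n-5}$ and $\kappa_n=4\sum_{l<n}\gamma_l$, so $\kappa_1=0$, $\kappa_{n+1}=\kappa_n+4\gamma_n$ and $\kappa_n<\frac18$. We choose test families $v^{(1)},v^{(2)},\dots$ one after the other and write $R_l^\pm=R^\pm_{v^{(l)}}$. The set of projections $p_n(K_n)$ of Section~\ref{sec:car} is replaced by the set of all positive contractions that satisfy the constraints imposed so far: for a unital representation $(\pi,H)$ with $H\neq0$ let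
\[
\mathcal X_n(\pi)=\{x\in B(H):0\le x\le1,\ v^{(l)}\text{ splits }x\text{ with error }\kappa_n\text{ for all }l<n\}.
\]
The analog of $(\mathrm P_n)$ is
\begin{itemize}
\item[$(\mathrm S_n)$] for every unital representation $(\pi,H)$ with $H\neq0$, every $\xi\in H$ and $\tau\in\{0,1\}$ there is $x\in\mathcal X_n(\pi)$ with $|\langle x\xi,\xi\rangle-\tau\|\xi\|^2|\le\kappa_n\|\xi\|^2$.
\end{itemize}
It is stated for all representations because the inductive step uses it both in $\pi$ and in a GNS representation $\pi_\varphi$.

\begin{lemma}\label{lem:induction}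
There are hereditary C$^*$-subalgebras $C_n\subseteq I_0$ localized in $O_n$ and test families $v^{(n)}$ in $C_n$ such that $(\mathrm S_n)$ holds for all $n\ge1$.
\end{lemma}

\begin{proof}
$(\mathrm S_1)$ holds with $x=\tau1$. Suppose that $v^{(l)}$ has been chosen for $l<n$ and that $(\mathrm S_n)$ holds. Write $\gamma=\gamma_n$, $\kappa=\kappa_n$.

\emph{Choices at stage $n$.} Choose $\delta\in(0,\gamma]$ such that, for a contraction $a$ and $0\le T\le1$ on any Hilbert space, $\|[a,T]\|\le2\delta$ implies $\|[a,(1-T)^{1/2}]\|\le\gamma$. This is possible: if $\rho$ is a polynomial within $\gamma/3$ of $\sqrt{1-t}$ on $[0,1]$, then $\|[a,(1-T)^{1/2}]\|\le2\gamma/3+\|[a,\rho(T)]\|$, and $\|[a,T^k]\|\le k\|[a,T]\|$. Let $\mathcal F$ be the set of all members of $v^{(l)}$, $l<n$, and their adjoints. Pick $\varphi\in O_n$ and let $\omega=\xi_\varphi$. By $(\mathrm S_n)$ there are $y^+,y^-\in\mathcal X_n(\pi_\varphi)$ with $\langle y^+\omega,\omega\rangle\ge1-\kappa$ and $\langle y^-\omega,\omega\rangle\le\kappa$; they play the role of $p_n(s^+)$ and $p_n(s^-)$. Lemma~\ref{lem:copy} for $\varphi,O_n,\mathcal F,\delta$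 gives $D_0$, of dimension $d$, and $C_n$. Choose $L\ge2d/\gamma$ and, by Lemma~\ref{lem:families}, a test family $v^{(n)}=(v_1,\dots,v_{2L})$ in $C_n$.

\emph{Definition of $x$.} Let $(\pi,H)$, $\xi$ and $\tau$ be given. Take $V$ (possibly $0$) and $W$ from Lemma~\ref{lem:copy}, and let $G=(1-WW^*)^{1/2}$. In the CAR case the tensor decomposition covered the whole space. Now it covers only the part seen by $W$, and on the rest we use an element of $\mathcal X_n(\pi)$. The two are glued by the positive unital map
\[
\Gamma:B(H)\oplus B(H_\varphi\otimes V)\to B(H),\qquad\Gamma(x',Y)=Gx'G+WYW^*.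
\]
By $(\mathrm S_n)$ choose $x'\in\mathcal X_n(\pi)$ with $|\langle x'G\xi,G\xi\rangle-\tau\|G\xi\|^2|\le\kappa\|G\xi\|^2$.

Let $V^-\subseteq V$ be the closed span of the ranges of $\pi(v_i)$, $i>L$, and let $V^+=V\ominus V^-$. Since $v_j^*v_i=0$ for $i\neq j$, the ranges of $\pi(v_i)$, $i\le L$, lie in $V^+$. By (i), $u=W^*\xi$ lies in $D_0\otimes V=(D_0\otimes V^+)\oplus(D_0\otimes V^-)$. Applying (T) to the two components, we get $u=\sum_j\zeta_j\otimes\theta_j$ with at most $2d$ terms, where $(\theta_j)$ is orthonormal and each $\theta_j$ lies in $V^+$ or in $V^-$. Let $p=\sum_jP_{\theta_j}$, and let $Q^\pm$ be the projection onto the vectors of $V^\pm$ orthogonal to all $\theta_j$. Then $Q^++Q^-+\sum_jP_{\theta_j}=1_V$, and $\langle Q^\pm v,v\rangle=\|v\|^2-\|pv\|^2$ for $v\in V^\pm$. By $(\mathrm S_n)$ choose $y_j\in\mathcal X_n(\pi_\varphi)$ with $|\langle y_j\zeta_j,\zeta_j\rangle-\tau\|\zeta_j\|^2|\le\kappa\|\zeta_j\|^2$. In analogy with \eqref{eq:beta} put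
\[
Y=y^+\otimes Q^++y^-\otimes Q^-+\sum_jy_j\otimes P_{\theta_j},\qquad x=\Gamma(x',Y).
\]
Then $0\le Y\le1$, so $0\le x\le1$, and $1-x=\Gamma(1-x',1-Y)$.

\emph{The value at $\xi$.} Since $Q^\pm\theta_j=0$, we have $\langle Yu,u\rangle=\sum_j\langle y_j\zeta_j,\zeta_j\rangle$, and $\|u\|^2=\sum_j\|\zeta_j\|^2$. Also $\|G\xi\|^2+\|u\|^2=\langle(G^2+WW^*)\xi,\xi\rangle=\|\xi\|^2$. So $\langle x\xi,\xi\rangle=\langle x'G\xi,G\xi\rangle+\langle Yu,u\rangle$ differs from $\tau\|\xi\|^2$ by at most $\kappa\|\xi\|^2\le\kappa_{n+1}\|\xi\|^2$.

\emph{The old constraints, $l<n$.} Let $a\in\mathcal F$ and $\tilde a=\pi_\varphi(a)\otimes1$. Property (ii) for $a$ and the adjoint of (ii) for $a^*\in\mathcal F$ show that both $\pi(a)WW^*$ and $WW^*\pi(a)$ are within $\delta$ of $W\tilde aW^*$. So $\|[\pi(a),WW^*]\|\le2\delta$ and $\|[\pi(a),G]\|\le\gamma$. For contractions $x'',Y''$ we replace $G\pi(a)$ by $\pi(a)G$ and $W^*\pi(a)$ by $\tilde aW^*$, on both sides, and obtain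
\[
\big\|\pi(a)^*\Gamma(x'',Y'')\pi(a)-\Gamma\big(\pi(a)^*x''\pi(a),\tilde a^*Y''\tilde a\big)\big\|\le2\gamma+2\delta\le4\gamma .
\]
Averaging over the members of $v^{(l)}$ gives $\|R_l^\pm(\Gamma(x'',Y''))-\Gamma(R_l^\pm(x''),R_l^\pm(Y''))\|\le4\gamma$, where $R_l^\pm(Y'')$ is formed with the representation $\pi_\varphi\otimes1$. The operator $Y$ is a sum of terms $y\otimes Q$ with $y\in\mathcal X_n(\pi_\varphi)$ and projections $Q$ adding up to $1_V$. Hence $R_l^+(1-Y)=\sum R_l^+(1-y)\otimes Q\le\kappa$ and $R_l^-(Y)=\sum R_l^-(y)\otimes Q\le\kappa$. Since $\Gamma$ is positive and unital,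
\[
R_l^+(1-x)\le\Gamma(\kappa,\kappa)+4\gamma=\kappa_{n+1},\qquad R_l^-(x)\le\Gamma(\kappa,\kappa)+4\gamma=\kappa_{n+1}.
\]

\emph{The new constraint, $l=n$.} We have $x\ge W(y^+\otimes Q^+)W^*$ and $1-x\ge W((1-y^-)\otimes Q^-)W^*$. For a contraction $T$ on $H_\varphi\otimes V$ and $v\in V$, property (iii) gives $|\langle TW^*v,W^*v\rangle-\langle T(\omega\otimes v),\omega\otimes v\rangle|\le2\delta\|v\|^2$. Since $\langle y^+\omega,\omega\rangle$ and $\langle(1-y^-)\omega,\omega\rangle$ are at least $1-\kappa$, both $\langle xv,v\rangle$ for $v\in V^+$ and $\langle(1-x)v,v\rangle$ for $v\in V^-$ are at least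
\[
(1-\kappa)(\|v\|^2-\|pv\|^2)-2\gamma\|v\|^2\ge\|v\|^2-(\kappa+2\gamma)\|v\|^2-\|pv\|^2 .
\]
Equivalently, $\langle(1-x)v,v\rangle$ for $v\in V^+$ and $\langle xv,v\rangle$ for $v\in V^-$ are at most $(\kappa+2\gamma)\|v\|^2+\|pv\|^2$. Take $v=\pi(v_i)\zeta$ with $\zeta\in H$, so $\|v\|\le\|\zeta\|$, and average over $i\le L$ and over $i>L$. Regarding $p$ as a projection of rank at most $2d$ on $H$, we get from Lemma~\ref{lem:test}(c)
\[
R_n^+(1-x)\le\kappa+2\gamma+R_n^+(p)\le\kappa+3\gamma,\qquad R_n^-(x)\le\kappa+2\gamma+R_n^-(p)\le\kappa+3\gamma .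
\]
So $x\in\mathcal X_{n+1}(\pi)$, and $(\mathrm S_{n+1})$ holds.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Proposition~\ref{prop:neq}]
Let $A\subseteq B(H)$ be a faithful unital representation. For each $n$, the set of $y\in B(H)$ with $0\le y\le1$ that are split with error $\frac18$ by all $v^{(l)}$, $l<n$, is weak$^*$ compact, because the maps $R_l^\pm$ are weak$^*$ continuous and the positive cone is weak$^*$ closed. These sets decrease with $n$ and are nonempty by $(\mathrm S_n)$, as $\kappa_n<\frac18$. So some $x_\infty$ is split with error $\frac18$ by every $v^{(n)}$. Let $\theta:B(H)\to I(A)$ be ucp with $\theta|_A=\mathrm{id}$ and let $x=\theta(x_\infty)$. By Lemma~\ref{lem:test}(a), every $v^{(n)}$ splits $x$ with error $\frac18$.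

Let $\varphi\in P_0$, $a\in A_{sa}$ and $c\in\mathbb R$. Suppose $a\ge x$ and $\varphi(a)<c$. Then $\chi(a)<c$ on a neighborhood of $\varphi$ in $P_0$, hence on some $O_n$. The members $v_i$ of $v^{(n)}$ lie in $C_n$, which is localized in $O_n$, so $v_i^*av_i\le c\,v_i^*v_i=ch$, and $c\ge\frac78$ by Lemma~\ref{lem:test}(b). Hence $\varphi^*(x)\ge\frac78$. Suppose next that $a\le x$ and $\varphi(a)>c$. Then $\chi(a)>c$ on some $O_n$, so $v_i^*av_i\ge ch$ for the members of $v^{(n)}$, and $c\le\frac18$. Hence $\varphi_*(x)\le\frac18$.

So the lower and upper values of $x$ differ at every point of the nonempty open set $P_0$. By (P1), $x\notin\mathcal R$, and $x\in I(A)\setminus\overline A$ by Proposition~\ref{prop:generic}.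
\end{proof}

Theorem~\ref{thm:main} follows from Lemma~\ref{lem:unital} and Propositions~\ref{prop:eq} and~\ref{prop:neq}.

\begin{thebibliography}{9}

\bibitem{LMA}
\emph{Local multiplier algebras, injective envelopes, and type I W-algebras},
\texttt{http://www.theta.ro/jot/archive/2008-059-002/2008-059-002-001.pdf}.

\bibitem{Lor}
Loring, \emph{Lifting Solutions to Perturbing Problems in C$^*$-algebras}.

\bibitem{Ped}
Pedersen, \emph{C$^*$-algebras and their automorphism groups}.

\end{thebibliography}
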